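\title{The crosscorrelation of $m$-sequences and Glynn type~I hyperoval sequences is at most five-valued}

\begin{abstract}
Let $n$ be odd, let $k=2^\sigma+2^\tau$ with $\sigma=\frac{n+1}{2}$ and $4\tau\equiv1\pmod n$, and let $d=\frac{k-1}{k}$ modulo $2^n-1$. We prove that the sums $\sum_{x\in\mathbb{F}_{2^n}}(-1)^{\operatorname{Tr}(\lambda x+x^d)}$ take values in $\{0,\pm2^{(n+1)/2},\pm2^{(n+3)/2}\}$. This proves a conjecture on the crosscorrelation of $m$-sequences and Glynn type~I hyperoval sequences. The proof combines a $2$-adic divisibility, an asymptotic bound over large extension fields, and a congruence that carries the result back to the ground field. The bound comes from a trace formula for a fourth root of Frobenius and from the monodromy of a family of plane cubics.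
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Throughout, $n$ is an odd positive integer, $q=2^n$, $\operatorname{Tr}=\operatorname{Tr}_n\colon\mathbb{F}_q\to\mathbb{F}_2$ is the absolute trace, and $\chi(y)=\chi_n(y)=(-1)^{\operatorname{Tr}_n(y)}$. Exponents, including fractional ones, are read modulo $q-1$: for $e\in\mathbb{Z}/(q-1)$ the power $x^e$ has its usual meaning if $x\neq0$, and $0^e=0$. For $d$ invertible modulo $q-1$ and $\lambda\in\mathbb{F}_q$ put
\[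
H_d(\lambda)=\sum_{x\in\mathbb{F}_q}\chi(\lambda x+x^d).
\]
If $\gamma$ generates $\mathbb{F}_q^*$, then $a_i=\operatorname{Tr}(\gamma^i)$ is an $m$-sequence, $a_{di}$ is its $d$-decimation, and $H_d(\gamma^j)=1+\sum_{i=0}^{q-2}(-1)^{a_{i+j}+a_{di}}$. So $H_d$ is the crosscorrelation of an $m$-sequence and its $d$-decimation: it counts agreements minus disagreements between one sequence and a shift of the other.

Let
\[
k=2^\sigma+2^\tau,\qquad \sigma=\frac{n+1}{2},\qquad 4\tau\equiv1\pmod n .
\]
This is the Glynn type~I o-polynomial exponent; with the normalization $0<\tau<n$ one has $\tau=\frac{n+1}{4}$ or $\tau=\frac{3n+1}{4}$. Let $h_k(x)$ be the trace representation of the Glynn type~I hyperoval sequence, the binary sequence of period $2^n-1$ associated with the Maschietti hyperoval difference set for this $k$. For $s=\frac1{k-1}$ and $\lambda\in\mathbb{F}_q^*$, the crosscorrelation of $m$-sequences and the Glynn type~I hyperoval sequences is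
\[
C(\lambda)=\sum_{x\in\mathbb{F}_q}(-1)^{\operatorname{Tr}(\lambda x)+h_k(x^s)} .
\]
It is known, via a Hadamard equivalence, that
\begin{equation}\label{eq:hadamard}
C(\lambda)=H_{\frac{k-1}{k}}(\lambda^{-s}).
\end{equation}
We take \eqref{eq:hadamard} as given; it is the only property of $h_k$ that we use. The conjecture, stated in \cite{thesis}, is that $C$ is at most five-valued, with values in $\{0,\pm2^{(n+1)/2},\pm2^{(n+3)/2}\}$. We prove it.

\begin{theorem}\label{thm:main}
Let $n$ be odd, $k=2^\sigma+2^\tau$ with $\sigma=\frac{n+1}2$ and $4\tau\equiv1\pmod n$, and $d=\frac{k-1}{k}$. Then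
\[
H_d(\lambda)\in\bigl\{0,\ \pm2^{\frac{n+1}2},\ \pm2^{\frac{n+3}2}\bigr\}\qquad\text{for all }\lambda\in\mathbb{F}_{2^n}.
\]
Hence $C(\lambda)=H_d(\lambda^{-s})$ lies in this set for all $\lambda\neq0$.
\end{theorem}

The proof compares different fields, so we write $W_n(\lambda)$ for the sum $H_d(\lambda)$ of Theorem~\ref{thm:main} formed over $\mathbb{F}_{2^n}$. The case $n=1$ is allowed; there $x^d=x$. Let $\left(\frac2m\right)$ be the Jacobi symbol: it is multiplicative in the odd integer $m>0$, equal to $1$ for $m\equiv\pm1$ and to $-1$ for $m\equiv\pm3\pmod 8$. A function $f\colon\mathbb{F}_q\to\mathbb{F}_q$ is APN (almost perfect nonlinear) if for all $a\neq0$ and all $c$ the equation $f(x+a)+f(x)=c$ has at most two solutions.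

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] If $n=mr$ is odd and $3\nmid r$, then $W_n(\lambda)=\left(\frac2r\right)2^{(n-m)/2}\,W_m(\lambda)$ for all $\lambda\in\mathbb{F}_{2^m}$.
\item[(b)] If $3\nmid n$, then $W_n(1)=\left(\frac2n\right)2^{(n+1)/2}$. If $n=3m$ with $3\nmid m$, then $W_n(1)=\left(\frac2m\right)2^{(n+3)/2}$. So in Theorem~\ref{thm:main} neither the bound nor the divisibility by $2^{(n+1)/2}$ can be improved, and each of the four nonzero values occurs for infinitely many $n$.
\item[(c)] We have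
\[
\#\bigl\{\lambda:\ |H_d(\lambda)|=2^{\frac{n+3}2}\bigr\}=\frac1{48\cdot4^n}\Bigl(\sum_\lambda H_d(\lambda)^4-2\cdot8^n\Bigr).
\]
The values of $H_d$ lie in $\{0,\pm2^{(n+1)/2}\}$ if and only if $x^d$ is APN on $\mathbb{F}_{2^n}$.
\end{itemize}
\end{theorem}

\subsection{Why five values}

For any invertible $d$, orthogonality of characters gives
\begin{equation}\label{eq:parseval}
\sum_\lambda H_d(\lambda)^2=\sum_{x,y}\chi(x^d+y^d)\sum_\lambda\chi(\lambda(x+y))=q^2 .
\end{equation}
The root mean square of $H_d$ is therefore $2^{n/2}$, which is irrational. Suppose that all values are divisible by the next power of $2$, say $H_d(\lambda)=2^{(n+1)/2}c(\lambda)$ with $c(\lambda)\in\mathbb{Z}$. Then $\sum_\lambda c(\lambda)^2=q/2$, at least half of the values vanish, and the smallest range one can hope for is $c(\lambda)\in\{0,\pm1\}$. For our exponent this hope fails at once. For $n=3$ we have $\sigma=2$, $\tau=1$, $k=6$ and $d=5/6\equiv2\pmod 7$, so $\operatorname{Tr}(x^d)=\operatorname{Tr}(x)$ and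
\begin{equation}\label{eq:n3}
W_3(\lambda)=\sum_{x\in\mathbb{F}_8}\chi((\lambda+1)x)=\begin{cases}8=2^{(3+3)/2},&\lambda=1,\\ 0,&\lambda\neq1.\end{cases}
\end{equation}
The next range is $c(\lambda)\in\{0,\pm1,\pm2\}$, and this is the conjecture.

\subsection{The method}

Theorem~\ref{thm:main} says that $2^{(n+1)/2}$ divides $W_n(\lambda)$ and that $|W_n(\lambda)|<3\cdot2^{(n+1)/2}=3\sqrt2\,q^{1/2}$. The divisibility follows from Stickelberger's theorem and an inequality for binary digit sums (Section~\ref{sec:div}). The bound is harder, because the exponent changes with $n$ and there is no fixed polynomial to which an estimate of the form (degree)$\,\cdot\,q^{1/2}$ applies with a constant independent of $n$. What does not change is the shape of the exponent: up to a Galois conjugate, $x^d=x\cdot x^{\theta^2}/x^{\theta^3}$, where $\theta$ is the automorphism of $\mathbb{F}_q$ whose fourth power is squaring. Treating $x,x^\theta,x^{\theta^2},x^{\theta^3}$ as four independent variables, we write $W_{n\ell}(\lambda)$ as a trace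 of $\phi^\ell$ on the cohomology of one fixed variety, where $\phi^4$ is the $q$-Frobenius (Section~\ref{sec:trace}). At most four eigenvalues of $\phi$ have the top absolute value $q^{1/2}$ (Section~\ref{sec:weights}), so $|W_{n\ell}(\lambda)|\le(4+o(1))\,q^{\ell/2}$ for fixed $\lambda\in\mathbb{F}_q^*$ and $\ell\equiv1\pmod 4$, $\ell\to\infty$. Since $4<3\sqrt2$, the theorem holds for $W_{n\ell}(\lambda)$ with $\ell$ large. Finally, for a prime $\ell$ the congruence $W_{n\ell}(\lambda)\equiv W_n(\lambda)\pmod\ell$ transports it to $W_n(\lambda)$ (Section~\ref{sec:proofs}). Section~\ref{sec:model} runs the whole argument on a quadratic exponent, where each step takes a few lines.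

\section{The exponent and two arithmetic lemmas}\label{sec:arith}

\subsection{Roots of the squaring map}\label{sub:theta}

Let $r\in\{2,4\}$ and let $N$ be odd. The group $\operatorname{Gal}(\mathbb{F}_{2^N}/\mathbb{F}_2)$ is cyclic of odd order $N$, so it has exactly one element whose $r$-th power is $x\mapsto x^2$. It is $x\mapsto x^\theta$ with $\theta=2^{\tau_N}$, where $\tau_N$ is any positive integer with $r\tau_N\equiv1\pmod N$, and it generates the group. Modulo $2^N-1$ we have $\theta^r\equiv2$ and $\theta^N\equiv1$. By uniqueness, if $n\mid N$ then the automorphism $\theta$ of $\mathbb{F}_{2^N}$ restricts to the automorphism $\theta$ of $\mathbb{F}_{2^n}$, so the letter $\theta$ needs no index. The theorems concern $r=4$; the value $r=2$ serves for the model case.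

Let $r=4$ and compute modulo $q-1$. Since $2\cdot2\tau\equiv1\equiv2\sigma\pmod n$ and $n$ is odd, $2^\sigma=\theta^2$, so $k=\theta^2+\theta$. From $\theta^4=2$ we get
\[
(\theta+1)(\theta-1)(\theta^2+1)=\theta^4-1=1,\qquad (\theta^2+\theta-1)(\theta^3+\theta-1)=\theta^5+\theta^4-2\theta+1=3 .
\]
As $n$ is odd, $3\nmid2^n-1$. Hence $k=\theta(\theta+1)$ and $k-1$ are invertible, and $s$ and $d$ are defined and invertible. Put
\[
b=1+\theta^2-\theta^3 .
\]
Then $b(1+\theta)=1+\theta+\theta^2-\theta^4=k-1$, so $b=\theta d$. In particular $b$ is invertible, $\operatorname{Tr}(x^d)=\operatorname{Tr}(x^b)$, and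
\begin{equation}\label{eq:Wb}
W_n(\lambda)=\sum_{x\in\mathbb{F}_q}\chi(\lambda x+x^b),\qquad x^b=\frac{x\cdot x^{\theta^2}}{x^{\theta^3}}\quad(x\neq0).
\end{equation}
The map $x\mapsto x^b$ on $\mathbb{F}_{2^N}$ restricts to the map of the same name on $\mathbb{F}_{2^n}$. It is a permutation, so $W_n(0)=0$.

\subsection{A congruence between a field and its extensions of prime degree}

\begin{lemma}\label{lem:cong}
Let $\ell$ be an odd prime and let $f\colon\mathbb{F}_{q^\ell}\to\mathbb{F}_{q^\ell}$ satisfy $f(x^q)=f(x)^q$. Put $\Sigma'=\sum_{x\in\mathbb{F}_{q^\ell}}\chi_{n\ell}(f(x))$ and $\Sigma=\sum_{x\in\mathbb{F}_q}\chi_n(f(x))$. Then $\Sigma'\equiv\Sigma\pmod\ell$. If $\Sigma'=2^{(n\ell+1)/2}c'$ and $\Sigma=2^{(n+1)/2}c$ with $c,c'\in\mathbb{Z}$, then $c\equiv\left(\frac2\ell\right)c'\pmod\ell$.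
\end{lemma}

\begin{proof}
The group generated by $x\mapsto x^q$ has prime order $\ell$ and preserves the summand of $\Sigma'$. Orbits of size $\ell$ contribute multiples of $\ell$. The fixed points are the $x\in\mathbb{F}_q$; for them $f(x)\in\mathbb{F}_q$ and $\operatorname{Tr}_{n\ell}f(x)=\ell\operatorname{Tr}_nf(x)=\operatorname{Tr}_nf(x)$. For the second claim divide the congruence by $2^{(n+1)/2}$ and use Euler's criterion: $2^{n(\ell-1)/2}\equiv\left(\frac2\ell\right)^n=\left(\frac2\ell\right)$, as $n$ is odd.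
\end{proof}

The lemma applies to $f(x)=\lambda x+x^b$ with $\lambda\in\mathbb{F}_q$, and then $\Sigma'=W_{n\ell}(\lambda)$, $\Sigma=W_n(\lambda)$.

\subsection{Gauss sums and binary weights}

For $j\in\mathbb{Z}/(q-1)$ let $\operatorname{wt}(j)$ be the number of ones in the binary expansion of the residue of $j$ in $[0,q-2]$. Complementing the $n$ digits gives $\operatorname{wt}(-j)=n-\operatorname{wt}(j)$ for $j\not\equiv0$. Multiplication by $2$ shifts the digits cyclically, so the residues of $j,2j,\dots,2^{n-1}j$ add up to $\operatorname{wt}(j)(q-1)$. Since $\theta^0,\dots,\theta^{n-1}$ is a reordering of $2^0,\dots,2^{n-1}$ modulo $q-1$,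
\begin{equation}\label{eq:wt}
\operatorname{wt}(j)=\sum_{i=0}^{n-1}\Bigl\{\frac{\theta^ij}{q-1}\Bigr\},
\end{equation}
where $\{\cdot\}$ is the fractional part.

\begin{lemma}\label{lem:stick}
Let $e$ be invertible modulo $q-1$, and assume that $\operatorname{wt}(ej)-\operatorname{wt}(j)\le n/2$ for all $j\not\equiv0$; equivalently, $\operatorname{wt}(j)-\operatorname{wt}(ej)\le n/2$ for all $j\not\equiv0$. Then $2^{(n+1)/2}$ divides $H_e(\lambda)$ for all $\lambda\in\mathbb{F}_q$.
\end{lemma}

\begin{proof}
The two assumptions are exchanged by $j\mapsto-j$. For $\lambda=0$ the sum vanishes, so let $\lambda\neq0$. Let $\omega$ be the Teichm\"uller character, which sends $x\in\mathbb{F}_q^*$ to the $(q-1)$-th root of unity in the unramified extension of $\mathbb{Q}_2$ with residue field $\mathbb{F}_q$ that reduces to $x$. Put $\mathfrak{g}(j)=\sum_{x\neq0}\chi(x)\omega(x)^{-j}$. Then $\mathfrak{g}(0)=-1$, and Stickelberger's theorem states that $\operatorname{ord}_2\mathfrak{g}(j)=\operatorname{wt}(j)$, where $\operatorname{ord}_2(2)=1$.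 Fourier inversion on $\mathbb{F}_q^*$ gives $\chi(y)=\frac1{q-1}\sum_j\mathfrak{g}(j)\omega(y)^j$. Insert this for $y=x^e$ and use $\sum_{x\neq0}\chi(\lambda x)\omega(x)^{ej}=\omega(\lambda)^{-ej}\mathfrak{g}(-ej)$. The term $x=0$ and the term $j=0$ add up to $1+\frac1{q-1}$, so
\[
H_e(\lambda)=\frac q{q-1}+\frac1{q-1}\sum_{j\not\equiv0}\mathfrak{g}(j)\,\mathfrak{g}(-ej)\,\omega(\lambda)^{-ej}.
\]
The first term has valuation $n\ge\frac{n+1}2$. The $j$-th term has valuation $n-(\operatorname{wt}(ej)-\operatorname{wt}(j))\ge n/2$, and this integer is at least $\frac{n+1}2$ because $n$ is odd.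
\end{proof}

\section{A root of Frobenius and a trace formula}\label{sec:trace}

\subsection{Cohomological conventions}\label{sub:conv}

Let $\mathbf{k}=\overline{\mathbb{F}}_2$ and $\Lambda=\overline{\mathbb{Q}}_3$. (Any odd prime would do in place of $3$; the letter $\ell$ is reserved for degrees of field extensions.) For a variety $U$ over $\mathbb{F}_q$ and a constructible $\Lambda$-sheaf $\mathcal{G}$ on it, $H^i_c(U,\mathcal{G})$ is the \'etale cohomology with compact supports of $U_{\mathbf{k}}$, with the action of the geometric Frobenius $\mathrm{Fr}_q$. For $\mathcal{G}=\Lambda$ this is pullback by the endomorphism that raises coordinates to the $q$-th power. We use freely the long exact sequence for an open subvariety and its closed complement, the K\"unneth and projection formulas, proper base change, and the Leray spectral sequence; all are compatible with $\mathrm{Fr}_q$.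

\emph{Weights.} An eigenvalue of $\mathrm{Fr}_q$ has weight $w$ if it is algebraic and all its complex absolute values equal $q^{w/2}$. For a finite-dimensional $\mathrm{Fr}_q$-module, $\operatorname{gr}_w$ is the sum of the generalized eigenspaces of weight $w$; it is an exact functor. The twist $(-1)$ multiplies $\mathrm{Fr}_q$ by $q$ and raises weights by $2$. If $\mathcal{G}$ is mixed of weights $\le w$, then $H^i_c(U,\mathcal{G})$ has integral weights $\le w+i$ \cite{WeilII}.

\emph{Artin--Schreier sheaves.} For a regular function $f$ on $U$, the cover $\widetilde U=\{t^2+t=f\}\to U$ is \'etale of degree $2$, with the involution $\iota\colon t\mapsto t+1$. The direct image of $\Lambda$ splits as $\Lambda\oplus\mathcal{L}(f)$ according to $\iota=\pm1$, so $H^i_c(U,\mathcal{L}(f))=H^i_c(\widetilde U,\Lambda)^{\iota=-1}$. The sheaf $\mathcal{L}(f)$ is lisse of rank $1$ and pure of weight $0$; Frobenius at a point $P\in U(\mathbb{F}_{2^N})$ acts on it by $\chi_N(f(P))$. We have $\mathcal{L}(f+f')=\mathcal{L}(f)\otimes\mathcal{L}(f')$,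 and $\mathcal{L}(f^2+f)$ and $\mathcal{L}(f)\otimes\mathcal{L}(f)$ are trivial. For $c\neq0$ in an algebraically closed field, $H^*_c(\mathbb{A}^1_z,\mathcal{L}(cz))=0$, because the cover $t^2+t=cz$ is again an affine line. The following is the sheaf version of $\sum_z\chi(zc)=0$ for $c\neq0$.

\begin{lemma}\label{lem:integrate}
Let $f$ be a regular function on $U$ and $\mathrm{pr}\colon\mathbb{A}^1_z\times U\to U$ the projection. Then $R\mathrm{pr}_!\mathcal{L}(zf)=\Lambda_{\{f=0\}}(-1)[-2]$. Hence $H^i_c(\mathbb{A}^1\times U,\mathcal{L}(zf+f'))=H^{i-2}_c(\{f=0\},\mathcal{L}(f'))(-1)$ for every regular function $f'$ on $U$.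
\end{lemma}

\begin{proof}
By proper base change the stalks vanish where $f\neq0$. Over $\{f=0\}$ the sheaf $\mathcal{L}(zf)$ is trivial, and $H^*_c(\mathbb{A}^1,\Lambda)=\Lambda(-1)$ in degree $2$. The second claim is the projection formula.
\end{proof}

\emph{The trace formula.} The map whose fixed points we must count is not a power of Frobenius, but a power of Frobenius composed with a fixed finite morphism. We need the following case of Deligne's conjecture, for the correspondence $(f,\mathrm{id})$ and the constant sheaf; the local terms are traces of the identity on stalks of rank one, that is, $1$.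

\begin{theorem}[\cite{Fujiwara}, \cite{Varshavsky}]\label{thm:deligne}
Let $U$ be separated of finite type over $\mathbb{F}_q$ and let $f\colon U\to U$ be a finite $\mathbb{F}_q$-morphism. For all sufficiently large $m$ the set $\operatorname{Fix}(\mathrm{Fr}_q^m\circ f)\subset U(\mathbf{k})$ is finite, of cardinality $\sum_i(-1)^i\operatorname{Tr}\bigl((\mathrm{Fr}_q^m\circ f)^*\mid H^i_c(U,\Lambda)\bigr)$.
\end{theorem}

\subsection{The construction}

We treat two cases at once:
\begin{itemize}
\item[(A)] $r=2$, $T=\mathbb{A}^2$, $\mathrm{m}(x_0,x_1)=x_0x_1$;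
\item[(B)] $r=4$, $T=\mathbb{G}_m^4$, $\mathrm{m}(x_0,x_1,x_2,x_3)=x_0x_2/x_3$.
\end{itemize}
Substituting $x_i=x^{\theta^i}$ into $\mathrm{m}$ gives $x^{1+\theta}$ in case (A) and $x^b$ in case (B). The automorphism $\theta$ shifts the sequence $x,x^\theta,x^{\theta^2},\dots$, whose $r$-th term is $x^2$. On $T$ this is imitated by
\[
\rho(x_0,\dots,x_{r-1})=(x_1,\dots,x_{r-1},x_0^2),
\]
a morphism that does not depend on $n$ and whose $r$-th power is squaring. Define functions $x_i$ on $T$ for all $i\ge0$ by $x_{i+r}=x_i^2$, so that $x_i\circ\rho=x_{i+1}$.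

Fix $\lambda\in\mathbb{F}_q$ and put $\lambda_i=\lambda^{\theta^i}$, so that $\lambda_{i+r}=\lambda_i^2$ and $\lambda_{i+n}=\lambda_i$. Let
\[
u_i=\lambda_ix_i+\mathrm{m}(x_i,\dots,x_{i+r-1})\quad(i\ge0),\qquad F=\sum_{i=0}^{r-1}u_i,\qquad g=\sum_{i=0}^{n-1}u_i .
\]
Then $u_{i+r}=u_i^2$ and $u_i\circ\rho^n=u_{i+n}$. The second relation needs $\lambda_{i+n}=\lambda_i$; this is why $\rho^n$, and not $\rho$, appears below. To see the character $\chi$ geometrically, we want $\rho^n$ to act on $\mathcal{L}(F)$, that is, to lift to the cover $\widetilde T=\{t^2+t=F\}$. It does, because in characteristic $2$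
\[
g^2+g=\sum_{i=r}^{n+r-1}u_i+\sum_{i=0}^{n-1}u_i=\sum_{i=0}^{r-1}u_i+\sum_{i=n}^{n+r-1}u_i=F+F\circ\rho^n .
\]
So $\phi(P,t)=(\rho^nP,\,t+g(P))$ is an endomorphism of $\widetilde T$, defined over $\mathbb{F}_q$ and commuting with $\iota$, and by induction
\begin{equation}\label{eq:phipower}
\phi^\ell(P,t)=\Bigl(\rho^{n\ell}P,\ t+\sum_{i=0}^{n\ell-1}u_i(P)\Bigr).
\end{equation}

\begin{proposition}\label{prop:trace}
The morphism $\phi$ is finite, $\phi^r=\mathrm{Fr}_q$, and for all sufficiently large $\ell\equiv1\pmod r$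
\[
\sum_x\chi_{n\ell}\bigl(\lambda x+\mathrm{m}(x,x^\theta,\dots,x^{\theta^{r-1}})\bigr)=\sum_i(-1)^i\operatorname{Tr}\bigl(\phi^\ell\mid H^i_c(T,\mathcal{L}(F))\bigr),
\]
where $x$ runs over $\mathbb{F}_{q^\ell}$ in case \textup{(A)} and over $\mathbb{F}_{q^\ell}^*$ in case \textup{(B)}. In case \textup{(B)} the left side is $W_{n\ell}(\lambda)-1$.
\end{proposition}

\begin{proof}
The map $\rho^{nr}$ raises coordinates to the power $q$. Grouping the $u_i$ in blocks of $r$, \eqref{eq:phipower} shows that $\phi^r$ sends $t$ to $t+\sum_{l=0}^{n-1}F^{2^l}=t+\sum_{l=0}^{n-1}(t^{2^{l+1}}+t^{2^l})=t^q$. So $\phi^r=\mathrm{Fr}_q$. The coordinate ring of the affine variety $\widetilde T$ is a finite module over the image of $\mathrm{Fr}_q^*$, hence over the larger image of $\phi^*$. So $\phi$ and $\phi\iota$ are finite, and $\phi$ acts on $H^i_c(\widetilde T,\Lambda)^{\iota=-1}=H^i_c(T,\mathcal{L}(F))$.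

Let $N=n\ell$, which is odd. If $\rho^NP=P$, then the values $x_i=x_i(P)$ satisfy $x_{i+N}=x_i$ for all $i\ge0$. Hence $x_i^{2^N}=x_{i+rN}=x_i$, so $x_i\in\mathbb{F}_{2^N}$; and since $N$ divides $r\tau_N-1$, we get $x_{i+1}=x_{i+r\tau_N}=x_i^{2^{\tau_N}}=x_i^\theta$. Conversely, if $P=(x,x^\theta,\dots,x^{\theta^{r-1}})$ with $x\in\mathbb{F}_{2^N}$, then $x_i(P)=x^{\theta^i}$ for all $i$, and $P$ is fixed because $\theta^N=1$. For such $P$ we have $u_i(P)=u_0(P)^{\theta^i}$, and $\theta$ generates the Galois group, so $\sum_{i<N}u_i(P)=\operatorname{Tr}_Nu_0(P)$. By \eqref{eq:phipower}, the two points of $\widetilde T$ over $P$ are fixed by $\phi^\ell$ if this trace is $0$ and by $\phi^\ell\iota$ if it is $1$. The left side of the proposition is therefore $\frac12\bigl(\#\operatorname{Fix}(\phi^\ell)-\#\operatorname{Fix}(\phi^\ell\iota)\bigr)$.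

For $\ell=1+rm$ we have $\phi^\ell=\mathrm{Fr}_q^m\circ\phi$ and $\phi^\ell\iota=\mathrm{Fr}_q^m\circ(\phi\iota)$. Theorem~\ref{thm:deligne}, applied to $f=\phi$ and $f=\phi\iota$, expresses the left side as the alternating trace of $\phi^\ell\cdot\frac{1-\iota}2$ on $H^*_c(\widetilde T,\Lambda)$, and $\frac{1-\iota}2$ is the projector onto the part where $\iota=-1$.
\end{proof}

\section{A model case: the exponent $1+\theta$ with $\theta^2=2$}\label{sec:model}

Take case (A) and put $W'_N(\lambda)=\sum_{x\in\mathbb{F}_{2^N}}\chi_N(\lambda x+x^{1+\theta})$. We show by the method of this paper that $W'_n(\lambda)\in\{0,\pm2^{(n+1)/2}\}$.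

\emph{Divisibility.} The exponent $e=1+\theta$ is invertible, since $(\theta+1)(\theta-1)=1$. By \eqref{eq:wt} and $\{y+y'\}\le\{y\}+\{y'\}$ we have $\operatorname{wt}(ej)\le2\operatorname{wt}(j)$, so $\operatorname{wt}(ej)-\operatorname{wt}(j)\le\min(\operatorname{wt}(j),n-\operatorname{wt}(j))\le n/2$. By Lemma~\ref{lem:stick}, $W'_N(\lambda)=2^{(N+1)/2}c_N$ with $c_N\in\mathbb{Z}$.

\emph{Bound.} Here $u_0=\lambda_0x_0+x_0x_1$ and $u_1=\lambda_1x_1+x_1x_0^2$, so
\[
F=x_1(x_0^2+x_0+\lambda_1)+\lambda_0x_0
\]
is linear in $x_1$. Lemma~\ref{lem:integrate} gives $H^i_c(\mathbb{A}^2,\mathcal{L}(F))=H^{i-2}(\{x_0^2+x_0=\lambda_1\},\mathcal{L}(\lambda_0x_0))(-1)$. This is the cohomology of two points: it has dimension $2$, degree $2$ and weight $2$. An eigenvalue $\alpha$ of $\phi$ has $|\alpha^2|=q$, so Proposition~\ref{prop:trace} gives $|W'_{n\ell}(\lambda)|\le2q^{\ell/2}$, that is $|c_{n\ell}|\le\sqrt2$, for large odd $\ell$. Hence $c_{n\ell}\in\{0,\pm1\}$.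

\emph{Transport.} Let $\ell$ be a large prime. By Lemma~\ref{lem:cong}, $c_n\equiv\pm c_{n\ell}\pmod\ell$, and trivially $|c_n|\le2^{(n-1)/2}$. For $\ell>2^{(n-1)/2}+1$ the congruence is an equality, so $c_n\in\{0,\pm1\}$.

\emph{A check.} Since $x^{1+\theta}$ is quadratic, the answer can be found directly. Substituting $x+y$ for the second variable,
\[
W'_n(\lambda)^2=\sum_y\chi(\lambda y+y^{1+\theta})\sum_x\chi\bigl(x(y^\theta+y^{1/\theta})\bigr).
\]
The inner sum is $q$ if $y^{\theta^2}=y$, that is $y\in\mathbb{F}_2$, and $0$ otherwise. As $\operatorname{Tr}(1)=1$, we get $W'_n(\lambda)^2=q(1-\chi(\lambda))$, which is $2q$ if $\operatorname{Tr}\lambda=1$ and $0$ otherwise. The factor $\sqrt2$ is visible in cohomology. If $\operatorname{Tr}\lambda=1$, the two points satisfy $x_0^q=x_0+1$, so $\operatorname{Tr}_{2n}(\lambda x_0)=\operatorname{Tr}_n(\lambda)=1$ and $\phi^4=\mathrm{Fr}_q^2=-q^2$: the eigenvalues of $\phi$ are $\sqrt q$ times primitive eighth roots of unity.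

For the exponent $b$ no squaring trick is used, and two steps become harder. The digit inequality needs a case analysis. And summing over the variable in which $F$ is linear leaves a surface fibered in plane cubics instead of two points; counting its eigenvalues of top weight is the main work.

\section{Divisibility}\label{sec:div}

From now on $r=4$.

\begin{proposition}\label{prop:div}
For odd $n$ and $\lambda\in\mathbb{F}_q$, the integer $2^{(n+1)/2}$ divides $W_n(\lambda)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:stick} it suffices to show $\operatorname{wt}(j)-\operatorname{wt}(bj)\le n/2$ for $j\not\equiv0$. For $i\in\mathbb{Z}$ put $\alpha_i=\{\theta^ij/(q-1)\}\in(0,1)$. The sequence has period $n$, it satisfies $\alpha_{i+4}=\{2\alpha_i\}$, and $\alpha_i\neq\frac12$ because $q-1$ is odd. Let $\beta_i=\alpha_i+\alpha_{i+2}-\alpha_{i+3}\in(-1,2)$. Then $\beta_i\equiv\theta^ibj/(q-1)\pmod 1$, so $\beta_i\notin\mathbb{Z}$, as $bj\not\equiv0$. By \eqref{eq:wt} and $\sum_i(\alpha_{i+2}-\alpha_{i+3})=0$ (sums over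 one period),
\[
\operatorname{wt}(j)-\operatorname{wt}(bj)=\sum_i(\alpha_i-\{\beta_i\})=\sum_i(\beta_i-\{\beta_i\})=\sum_i\lfloor\beta_i\rfloor .
\]
Each carry $\lfloor\beta_i\rfloor$ lies in $\{-1,0,1\}$ and equals $1$ if and only if $\beta_i>1$. We must show that the carries average at most $\frac12$. Four consecutive $\alpha_i$ determine all later ones, so we look at windows of length four.

\emph{Claim: at most two of $\beta_i,\dots,\beta_{i+3}$ exceed $1$.} Then each window has carry sum $\le2$, and summing over the $n$ windows gives $4\sum_i\lfloor\beta_i\rfloor\le2n$, as required.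

Write $x,y,z,w$ for $\alpha_i,\dots,\alpha_{i+3}$ and $a'=\{2a\}$, so $a'=2a$ for $a<\frac12$ and $a'=2a-1$ for $a>\frac12$. The four conditions $\beta_i>1,\dots,\beta_{i+3}>1$ read
\[
\text{(i) } x+z>1+w,\quad\text{(ii) } y+w>1+x',\quad\text{(iii) } z+x'>1+y',\quad\text{(iv) } w+y'>1+z' .
\]
We first draw two consequences of pairs of conditions.

\emph{(i) and (ii).} Adding them gives $y>2+x'-x-z$. If $x<\frac12$, then $y>2+x-z>1$, which is impossible. So $x'=2x-1$ and
\begin{equation}\label{eq:pair1}
y>1+x-z>x>\tfrac12,\qquad y'=2y-1 .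
\end{equation}

\emph{(i) and (iv).} By (i), $w<x+z-1<z$. If $z<\frac12$, then (iv) gives $w>1+2z-y'>2z$, a contradiction. So $z'=2z-1$, and (iv) reads
\begin{equation}\label{eq:pair2}
w+y'>2z .
\end{equation}

Now we exclude the four triples. For (i), (ii), (iii): condition (iii) reads $2y<z+2x-1$, while \eqref{eq:pair1} gives $2y>2+2x-2z$; so $3z>3$. For (i), (ii), (iv): by \eqref{eq:pair2} and (i), $2z+1-2y<w<x+z-1$, so $z<x+2y-2$; with $x<y+z-1$ from \eqref{eq:pair1} this gives $3y>3$. For (i), (iii), (iv): by \eqref{eq:pair2} and (i), $y'>2z-w>z-x+1$, while (iii) gives $y'<z+x'-1$; so $x+x'>2$. All three conclusions are impossible. The triple (ii), (iii), (iv) is the triple (i), (ii), (iii) for the window starting at $i+1$.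
\end{proof}

\section{Eigenvalues of top weight}\label{sec:weights}

Fix an odd $n$ and $\lambda\in\mathbb{F}_q^*$, so that all $\lambda_i$ are nonzero. In case (B) of Section~\ref{sec:trace}, using $x_4=x_0^2$, $x_5=x_1^2$, $x_6=x_2^2$,
\[
F=\lambda_0x_0+\lambda_1x_1+\lambda_2x_2+\lambda_3x_3+\frac{x_0x_2}{x_3}+\frac{x_1x_3}{x_0^2}+\frac{x_2x_0^2}{x_1^2}+\frac{x_3x_1^2}{x_2^2}.
\]
Write $T^a=\mathbb{G}_m^a$.

\begin{proposition}\label{prop:weights}
All weights on $H^i_c(T^4,\mathcal{L}(F))$, for all $i$, are at most $4$, and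
\[
\sum_i\dim\operatorname{gr}_4H^i_c(T^4,\mathcal{L}(F))\le4 .
\]
\end{proposition}

If $\alpha$ is an eigenvalue of $\phi$, then $\alpha^4$ is an eigenvalue of $\mathrm{Fr}_q$; if it has weight $w$, then $|\alpha|=q^{w/8}$. So Propositions~\ref{prop:trace} and~\ref{prop:weights} give, with $M=M(n,\lambda)$ the total dimension of the cohomology,
\begin{equation}\label{eq:bound}
|W_{n\ell}(\lambda)|\le4q^{\ell/2}+Mq^{3\ell/8}+1\qquad(\ell\equiv1\bmod4,\ \ell\text{ large}).
\end{equation}
There is no room to spare: $4<3\sqrt2<5$, so each dimension below must be counted exactly or nearly so.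

\subsection{Sheaves on curves}\label{sub:curves}

Let $K$ be a complete discretely valued field of characteristic $2$ with residue field $\mathbf{k}$ and normalized valuation $\operatorname{ord}$. Let $I=\operatorname{Gal}(K^{\mathrm{sep}}/K)$, let $P\subset I$ be the wild inertia group, which is pro-$2$, and let $I^{(a)}$, $a>0$, be the ramification groups in the upper numbering. A continuous finite-dimensional $\Lambda$-representation $V$ of $I$ has a unique $I$-stable decomposition $V=\bigoplus_{a\ge0}V(a)$ with $V(0)=V^P$ such that, for $a>0$, the group $I^{(a)}$ has no nonzero invariants on $V(a)$ and $I^{(a')}$ acts trivially on it for $a'>a$. The slopes of $V$ are the $a$ with $V(a)\neq0$, and the Swan conductor is $\operatorname{sw}(V)=\sum_aa\dim V(a)$. We use these facts.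
\begin{itemize}
\item[(R1)] If all slopes of $V$ and $V'$ are $\le a$, so are those of $V\otimes V'$. A character and its inverse have the same slope.
\item[(R2)] For $f\in K$, the character $\chi_f$ of $I$ defined by $t^2+t=f$ is trivial if $\operatorname{ord}f\ge0$ (Hensel's lemma) and has slope $a$ if $\operatorname{ord}f=-a$ with $a>0$ odd.
\item[(R3)] If $P$ acts unipotently, it acts trivially, since its image is finite.
\end{itemize}
Let $\mathcal{G}$ be a constructible sheaf on a smooth connected affine curve $U$ over $\mathbf{k}$, lisse of rank $\operatorname{rk}\mathcal{G}$ on a dense open $U^\circ$.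
\begin{itemize}
\item[(C1)] $H^0_c(U,\mathcal{G})$ consists of the sections with finite support; it vanishes if the specialization maps from all stalks to the generic stalk are injective.
\item[(C2)] $H^2_c(U,\mathcal{G})$ is, up to a twist, the space of coinvariants of $\pi_1(U^\circ)$ on the generic stalk.
\item[(C3)] (Grothendieck--Ogg--Shafarevich, for $U=\mathbb{G}_m$, which has Euler characteristic $0$.)
\[
\sum_i(-1)^{i+1}\dim H^i_c(\mathbb{G}_m,\mathcal{G})=\operatorname{sw}_0\mathcal{G}+\operatorname{sw}_\infty\mathcal{G}+\sum_{p_0\in\mathbf{k}^*}\bigl(\operatorname{rk}\mathcal{G}-\dim\mathcal{G}_{p_0}+\operatorname{sw}_{p_0}\mathcal{G}\bigr).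
\]
\end{itemize}
Let $\mathcal{L}=\mathcal{L}(p)$ on the line with coordinate $p$, and denote its pullbacks by the same letter. It is lisse on $\mathbb{A}^1$ and has slope $1$ at $\infty$. Since $H^*_c(\mathbb{A}^1,\mathcal{L})=0$, the group $H^*_c(\mathbb{G}_m,\mathcal{L})$ is one-dimensional, in degree $1$, of weight $0$.

\subsection{Reduction to a family of plane cubics}\label{sub:reduce}

All terms of $F$ are homogeneous of degree $1$ in $x_0,\dots,x_3$, except $x_1x_3/x_0^2$, which has degree $0$. So $F$ is linear in a scaling variable, and we take the exceptional term as a coordinate. Put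
\[
z=x_0,\quad p=\frac{x_1x_3}{x_0^2},\quad x=\frac{x_1}{x_0},\quad v=\frac{x_1}{x_2};\qquad\text{conversely}\quad x_1=zx,\quad x_2=\frac{zx}v,\quad x_3=\frac{zp}x .
\]
These are coordinates on $T^4$, and $F=zG+p$ with
\[
G=\lambda_0+\lambda_1x+\lambda_2\frac xv+\lambda_3\frac px+\frac{x^2}{pv}+\frac1{xv}+\frac{pv^2}x .
\]
Clearing denominators, $pxv\,G=C_p(x,v,1)$, where
\[
C_p(x,v,w)=x^3+p^2v^3+pw^3+\lambda_0p\,xvw+\lambda_1p\,x^2v+\lambda_2p\,x^2w+\lambda_3p^2\,vw^2 .
\]
Let $T^3$ have coordinates $p,x,v$, let $Y=\{G=0\}\subset T^3$, with fibers $Y_p$ over the $p$-line, and let $Z=\mathbb{A}^1_z\times T^3$. Then $T^4$ is open in $Z$ with complement $\{z=0\}=T^3$. Abbreviate $H^i_c(Z)=H^i_c(Z,\mathcal{L}(zG+p))$. By Lemma~\ref{lem:integrate} and excision,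
\begin{equation}\label{eq:Z}
H^i_c(Z)=H^{i-2}_c(Y,\mathcal{L})(-1),
\end{equation}
\begin{equation}\label{eq:les}
\cdots\to H^{i-1}_c(T^3,\mathcal{L})\to H^i_c(T^4,\mathcal{L}(F))\to H^i_c(Z)\to H^i_c(T^3,\mathcal{L})\to\cdots .
\end{equation}
The groups $H^2_c,H^3_c,H^4_c$ of $\mathbb{G}_m^2$ have weights $0,2,4$ and dimensions $1,2,1$. By K\"unneth, $H^i_c(T^3,\mathcal{L})$ is nonzero only for $i=3,4,5$, with weights $0,2,4$, and $H^5_c(T^3,\mathcal{L})$ is one-dimensional.

A point count shows what to expect. Over an extension $\mathbb{F}_Q$ of $\mathbb{F}_q$, these two formulas read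
\[
\sum_{T^4(\mathbb{F}_Q)}\chi(F)=Q\sum_{p\neq0}\chi(p)\,\#Y_p(\mathbb{F}_Q)+(Q-1)^2 .
\]
For a smooth fiber, $\#Y_p(\mathbb{F}_Q)$ is $Q$, minus the trace of Frobenius on $H^1$ of the cubic, plus boundary terms. The summand $Q$ contributes $-Q^2$, which cancels against $(Q-1)^2$; the cohomological form of this cancellation is Lemma~\ref{lem:cancel}. The boundary has lower weight (Section~\ref{sub:boundary}). What remains is the cohomology of the $p$-line with coefficients in $H^1$ of the cubics twisted by $\mathcal{L}$. Its dimension is given by (C3) once we know the local monodromy at the singular fibers, at $p=0$ and at $p=\infty$.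

\subsection{The boundary}\label{sub:boundary}

Let $\pi\colon\overline Y\to\mathbb{G}_m$ be the family of plane cubics $C_p=0$. The coefficients of $x^3,v^3,w^3$ are nonzero, so no fiber passes through a vertex of the coordinate triangle, and no fiber contains a coordinate line. Hence $\overline Y\setminus Y=D=D_x\sqcup D_v\sqcup D_w$, the intersections with the three coordinate lines, is finite over $\mathbb{G}_m$. Each piece is an open part of an affine line:
\begin{itemize}
\item $D_x$: with $w=1$, the equation is $p=1/(v^3+\lambda_3v)$, and $p$ has a simple pole at $v=0$;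
\item $D_v$: with $w=1$, the equation is $p=x^3/(1+\lambda_2x^2)$, and $p$ has a simple pole at $x=\infty$;
\item $D_w$: with $v=1$, the equation is $x^3+\lambda_1px^2+p^2=0$; in terms of $y=p/x$ it becomes $x=y^2/(1+\lambda_1y)$, so $p=y^3/(1+\lambda_1y)$ has a simple pole at $y=1/\lambda_1$.
\end{itemize}
By (R2), $\mathcal{L}$ is wildly ramified at these poles, so it is nontrivial on each of the three smooth irreducible affine curves. By (C1) and (C2), $H^i_c(D,\mathcal{L})=0$ for $i\neq1$, and $H^1_c(D,\mathcal{L})$ has weights $\le1$. The excision sequence for $Y\subset\overline Y$ gives: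
\begin{equation}\label{eq:YYbar}
\begin{array}{l}
H^i_c(Y,\mathcal{L})=H^i_c(\overline Y,\mathcal{L})\ \ (i\ge3),\qquad H^i_c(Y,\mathcal{L})\subset H^i_c(\overline Y,\mathcal{L})\ \ (i\le1),\\[2pt]
\operatorname{gr}_wH^2_c(Y,\mathcal{L})=\operatorname{gr}_wH^2_c(\overline Y,\mathcal{L})\ \ (w\ge2).
\end{array}
\end{equation}

\subsection{Singular fibers over $\mathbb{G}_m$}\label{sub:sing}

A singular point of a plane curve is a node if the quadratic part $c_1\xi_1^2+c_{12}\xi_1\xi_2+c_2\xi_2^2$ of a local equation has two distinct linear factors. In characteristic $2$ this means $c_{12}\neq0$, and $c_{12}$ is the mixed second derivative.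

\begin{lemma}\label{lem:nodes}
The fibers of $\pi$ have, all together, exactly $\nu$ singular points, where $\nu=4$ if $\lambda\neq1$ and $\nu=3$ if $\lambda=1$. Each is a node of its fiber, and $\overline Y$ is regular.
\end{lemma}

\begin{proof}
The equations $\partial_xC_p=0$, $p^{-1}\partial_wC_p=0$, $p^{-1}\partial_vC_p=0$ read
\[
x^2=\lambda_0p\,vw,\qquad w^2=\lambda_0xv+\lambda_2x^2,\qquad pv^2+\lambda_0xw+\lambda_1x^2+\lambda_3pw^2=0,
\]
and they imply $C_p=0$ by Euler's relation $3C_p=x\partial_xC_p+v\partial_vC_p+w\partial_wC_p$. If $v=0$, then $x=w=0$; so take $v=1$. If $x=0$, then $w=0$ and $p=0$, which is excluded. So $x\neq0$ and $w=x^2/(\lambda_0p)$. Put $\kappa=\lambda_0+\lambda_2x$. The second equation becomes $x^3=\lambda_0^2p^2\kappa$, so $\kappa\neq0$. The third, multiplied by $p$, becomes $p^2+x^3+\lambda_1px^2+\lambda_3x^4/\lambda_0^2=0$. Dividing by $x^2$ and substituting for $p^2$,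
\begin{equation}\label{eq:p}
\lambda_1p=\frac x{\lambda_0^2\kappa}+x+\frac{\lambda_3x^2}{\lambda_0^2}=\frac x{\lambda_0^2\kappa}\bigl[1+\kappa(\lambda_0^2+\lambda_3x)\bigr].
\end{equation}
Squaring and substituting for $p^2$ again gives $\lambda_0^2\lambda_1^2x\kappa=[1+\kappa(\lambda_0^2+\lambda_3x)]^2$, that is, $\Theta(x)=0$ for
\[
\Theta(x)=\lambda_2^2\lambda_3^2x^4+\bigl((\lambda_0\lambda_3+\lambda_0^2\lambda_2)^2+\lambda_0^2\lambda_1^2\lambda_2\bigr)x^2+\lambda_0^3\lambda_1^2x+1+\lambda_0^6 .
\]
Conversely, let $x$ be a nonzero root of $\Theta$. Then $\kappa\neq0$, since otherwise the unexpanded equation reads $0=1$. Define $p$ by \eqref{eq:p}. Squaring \eqref{eq:p} and using $\Theta(x)=0$ gives $p^2=x^3/(\lambda_0^2\kappa)\neq0$, and with $v=1$, $w=x^2/(\lambda_0p)$ all three equations hold. So the singular points correspond bijectively to the nonzero roots of $\Theta$. Since $\Theta'=\lambda_0^3\lambda_1^2\neq0$, there are four distinct roots. The root $0$ occurs if and only if $\lambda^6=1$, that is $\lambda=1$, because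 $q-1$ is prime to $6$ for odd $n$.

At a singular point, $\partial_x\partial_wC_p=\lambda_0p\neq0$, so it is a node, and $\partial_pC_p=w(w^2+\lambda_0x+\lambda_2x^2)+\lambda_1x^2=\lambda_1x^2\neq0$, so $\overline Y$ is regular there. Elsewhere $\pi$ is smooth.
\end{proof}

\begin{lemma}\label{lem:semistable}
Let $R=\mathbf{k}[[\varpi]]$ with fraction field $K$, and let $\mathcal{C}\subset\mathbb{P}^2_R$ be a cubic with smooth generic fiber. Assume that $\mathcal{C}$ is regular and that the special fiber $\mathcal{C}_0$ is a singular curve whose singular points are nodes. Let $V=H^1(\mathcal{C}_{\overline K},\Lambda)$, of dimension $2$.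
\begin{itemize}
\item[(a)] $\mathcal{C}_0$ has as many components as nodes, and $H^1(\mathcal{C}_0,\Lambda)=H^1(\Gamma,\mathbb{Z})\otimes\Lambda$ is one-dimensional, where $\Gamma$ is the dual graph.
\item[(b)] The specialization map $H^1(\mathcal{C}_0,\Lambda)\to V^I$ is injective.
\item[(c)] $I$ acts on $V$ unipotently and nontrivially, and $\operatorname{sw}(V)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The curve $\mathcal{C}_0$ is reduced, and it is an irreducible cubic with one node, a conic and a transversal line, or a triangle. The components are rational and $\Gamma$ is a cycle of length $1$, $2$ or $3$. This gives (a), and also $\operatorname{Pic}^0(\mathcal{C}_0)\cong\mathbb{G}_m$.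

(b) The singularities are isolated and nondegenerate quadratic, so the vanishing cycle sheaves $R^i\Phi$ are zero for $i\neq1$ \cite{SGA7}. In the exact sequence $H^0(\mathcal{C}_0,R\Phi)\to H^1(\mathcal{C}_0,\Lambda)\to V$ the first term is zero.

(c) The cup product gives $\det V=\Lambda(-1)$, on which $I$ acts trivially, and $I$ fixes the line given by (b). So $I$ acts unipotently, and $\operatorname{sw}(V)=0$ by (R3). Since $\mathcal{C}$ is a regular semistable model, $\operatorname{Pic}^0(\mathcal{C}_0)$ is the identity component of the special fiber of the N\'eron model of the Jacobian of $\mathcal{C}_K$. It is a torus, so the Jacobian has bad reduction. By the N\'eron--Ogg--Shafarevich criterion, $I$ acts nontrivially on the Tate module, which is dual to $V$.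
\end{proof}

Let $S\subset\mathbf{k}^*$ be the set of singular values of $\pi$; it is finite and nonempty. The fibers are connected, so $R^0\pi_*\Lambda=\Lambda$. The sheaf $\mathcal{F}=R^1\pi_*\Lambda$ is lisse of rank $2$ and pure of weight $1$ outside $S$, it is mixed of weights $\le1$, and Lemma~\ref{lem:semistable} describes it at the points of $S$. The trace map gives an exact sequence $0\to\mathcal{K}\to R^2\pi_*\Lambda\to\Lambda(-1)\to0$, where $\mathcal{K}$ is supported on $S$ and has weight $2$, and $\dim\mathcal{K}_{p_0}$ is the number of components of the fiber minus $1$. By Lemma~\ref{lem:semistable}(a),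
\begin{equation}\label{eq:nu}
\#S+\dim H^0_c(\mathbb{G}_m,\mathcal{K}\otimes\mathcal{L})=\nu .
\end{equation}

\begin{lemma}\label{lem:vanish}
$H^i_c(\mathbb{G}_m,\mathcal{F}\otimes\mathcal{L})=0$ for $i\neq1$.
\end{lemma}

\begin{proof}
For $i=0$ use (C1) and Lemma~\ref{lem:semistable}(b). Suppose that $H^2_c\neq0$. By (C2), $\mathcal{L}^{-1}=\mathcal{L}$ is a quotient of $\mathcal{F}$ on $(\mathbb{G}_m\setminus S)_{\mathbf{k}}$. A pure lisse sheaf is geometrically semisimple \cite[3.4.1]{WeilII}, and $\det\mathcal{F}=\Lambda(-1)$ is geometrically trivial, so $\mathcal{F}\cong\mathcal{L}\oplus\mathcal{L}$ over $\mathbf{k}$. But $\mathcal{L}$ is unramified at the points of $S\neq\emptyset$, and $\mathcal{F}$ is not, by Lemma~\ref{lem:semistable}(c).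
\end{proof}

\subsection{Monodromy at $p=0$}\label{sub:zero}

At $p=0$ the equation degenerates to the triple line $x^3=0$. The terms $x^3$, $p^2v^3$, $pw^3$ are brought into balance by rescaling with a cube root of $p$. Let $I_0$ be the inertia group of $\mathbf{k}((p))$, acting on the generic stalk of $\mathcal{F}$.

\begin{lemma}\label{lem:zero}
We have $\operatorname{sw}_0(\mathcal{F})=0$ and $\nu-\dim\mathcal{F}^{I_0}\le2$.
\end{lemma}

\begin{proof}
Put $p=\varpi^3$, $x=\varpi^2\mathsf{X}$, $v=\mathsf{V}$, $w=\varpi\mathsf{W}$ and divide $C_p$ by $\varpi^6$: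
\[
\mathsf{X}^3+\mathsf{V}^3+\mathsf{W}^3+\lambda_0\mathsf{X}\mathsf{V}\mathsf{W}+\varpi\lambda_1\mathsf{X}^2\mathsf{V}+\varpi^2(\lambda_2\mathsf{X}^2\mathsf{W}+\lambda_3\mathsf{V}\mathsf{W}^2)=0 .
\]
This is a model $\mathcal{C}$ over $\mathbf{k}[[\varpi]]$ of the generic fiber after the tame cubic extension $\mathbf{k}((\varpi))/\mathbf{k}((p))$. An element of $I_0$ sends $\varpi$ to $\zeta\varpi$ with $\zeta^3=1$ and fixes $x,v,w$. So it sends $\mathsf{X},\mathsf{V},\mathsf{W}$ to $\zeta\mathsf{X},\mathsf{V},\zeta^2\mathsf{W}$, and it extends to a semilinear automorphism of $\mathcal{C}$. The specialization map from $H^1(\mathcal{C}_0,\Lambda)$ to $H^1$ of the geometric generic fiber is therefore $I_0$-equivariant, where $I_0$ acts on $\mathcal{C}_0$ through $\mu_3$ by $(\mathsf{X}:\mathsf{V}:\mathsf{W})\mapsto(\zeta\mathsf{X}:\mathsf{V}:\zeta^2\mathsf{W})$ or its inverse. For $\zeta\neq1$ the only fixed points in $\mathbb{P}^2$ are the three vertices, which do not lie on $\mathcal{C}_0$. So $\mu_3$ acts freely on $\mathcal{C}_0$.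

A singular point of $\mathcal{C}_0$ satisfies $\mathsf{X}^2=\lambda_0\mathsf{V}\mathsf{W}$, $\mathsf{V}^2=\lambda_0\mathsf{X}\mathsf{W}$, $\mathsf{W}^2=\lambda_0\mathsf{X}\mathsf{V}$. If one coordinate vanishes, all do; so the product of the three equations gives $\lambda_0^3=1$, that is $\lambda=1$.

Let $\lambda\neq1$. Then $\mathcal{C}$ is smooth and specialization is an isomorphism. An automorphism of order $3$ of $\mathcal{C}_0$ without fixed points has Lefschetz number $0$, hence trace $2$ on $H^1$. Its two eigenvalues are roots of unity, so both equal $1$, and being of finite order it acts trivially. Thus $I_0$ acts trivially, $\operatorname{sw}_0=0$, and $\nu-\dim\mathcal{F}^{I_0}=4-2$.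

Let $\lambda=1$. The singular points are $(\xi:1:\xi^2)$ with $\xi^3=1$. They are nodes, since $\partial_{\mathsf{X}}\partial_{\mathsf{W}}=\mathsf{V}\neq0$, and $\mathcal{C}$ is regular there, since the derivative in $\varpi$ at $\varpi=0$ is $\mathsf{X}^2\mathsf{V}\neq0$. So Lemma~\ref{lem:semistable} applies, and $\mathcal{C}_0$ is a triangle. The wild inertia group of $\mathbf{k}((p))$ is pro-$2$, so it lies in the inertia group of $\mathbf{k}((\varpi))$ and acts unipotently; by (R3), $\operatorname{sw}_0=0$. The group $\mu_3$ acts on $H^1(\Gamma,\mathbb{Z})\cong\mathbb{Z}$ by $\pm1$, hence trivially. So the image of $H^1(\mathcal{C}_0,\Lambda)$ is an $I_0$-invariant line, and $\nu-\dim\mathcal{F}^{I_0}\le3-1$.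
\end{proof}

\subsection{Monodromy at $p=\infty$}\label{sub:infty}

Here the limit of $p^{-2}C_p$ is $v(v+\sqrt{\lambda_3}\,w)^2$, a line and a double line, and we have to allow for wild ramification. We need only an upper bound for the slopes. The plan is to write the generic fiber as an Artin--Schreier cover of $\mathbb{P}^1$, split off a quadratic character, and bound the conductor of the remaining elliptic curve by its discriminant.

\begin{lemma}\label{lem:infty}
All slopes of $\mathcal{F}$ at $\infty$ are $\le1$. Hence $\operatorname{sw}_\infty(\mathcal{F}\otimes\mathcal{L})\le2$.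
\end{lemma}

\begin{proof}
The second claim follows from the first by (R1), since $\mathcal{L}$ has slope $1$ and the rank is $2$.

\emph{Step 1: projection from a rational point.} Let $\xi=1/p$ and $K=\mathbf{k}((\xi))$. The branch of $D_x$ at $v=0$ gives a $K$-point of the generic fiber: by Hensel's lemma there is a uniformizer $e\in\mathbf{k}[[\xi]]$ with $e^3+\lambda_3e=\xi$, and $(0:e:1)$ lies on the cubic. Put $\epsilon=e+\sqrt{\lambda_3}$, a unit. Then $\xi=e\epsilon^2$ and $K=\mathbf{k}((e))$. In
\[
p^{-2}C_p(x,v,1)=\xi^2x^3+v^3+\lambda_3v+\xi+\lambda_0\xi xv+\xi x^2(\lambda_1v+\lambda_2)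
\]
substitute $v=e+y$, $x=\epsilon^{-2}X$, and put $\mu=\lambda_2+\lambda_1e$. Since $v^3+\lambda_3v+\xi=y^3+ey^2+\epsilon^2y$, the equation becomes
\[
y^3+ey^2+\epsilon^2y+e\epsilon^{-2}X^2(\mu+\lambda_1y)+\lambda_0eX(e+y)+e^2\epsilon^{-2}X^3=0 .
\]
Put $y=tX$ and divide by $X$. This gives $\alpha X^2+\beta X+\gamma=0$ with
\[
\alpha=t^3+\frac{e\lambda_1}{\epsilon^2}t+\frac{e^2}{\epsilon^2},\qquad\beta=e\Bigl(t^2+\lambda_0t+\frac\mu{\epsilon^2}\Bigr),\qquad\gamma=\epsilon^2t+e^2\lambda_0 .
\]
With $\eta=\alpha X/\beta$, the generic fiber is the smooth projective model of $\eta^2+\eta=\alpha\gamma/\beta^2$.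

\emph{Step 2: partial fractions.} Modulo $e$, the polynomial $t^2+\lambda_0t+\mu/\epsilon^2$ reduces to $t^2+\lambda_0t+\lambda_2/\lambda_3$, which has distinct nonzero roots. By Hensel's lemma it equals $(t+t_1)(t+t_2)$ with units $t_1,t_2\in\mathbf{k}[[e]]$ and $t_1+t_2=\lambda_0$. Put $\mathcal{N}=\alpha\gamma/e^2$, so that
\[
e^2\mathcal{N}=\epsilon^2t^4+e\lambda_1t^2+e^2(\lambda_0t^3+t)+e^3\frac{\lambda_0\lambda_1}{\epsilon^2}t+e^4\frac{\lambda_0}{\epsilon^2},\qquad\mathcal{N}'=\lambda_0t^2+1+e\frac{\lambda_0\lambda_1}{\epsilon^2}.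
\]
Then $\alpha\gamma/\beta^2=\mathcal{N}/\bigl((t+t_1)^2(t+t_2)^2\bigr)$. The derivative of $(t+t_j)^{-2}$ is zero in characteristic $2$, so
\[
\frac{\alpha\gamma}{\beta^2}=\frac{\epsilon^2}{e^2}+\sum_{i=1}^2\Bigl[\frac{A_i}{(t+t_i)^2}+\frac{B_i}{t+t_i}\Bigr],\qquad A_i=\frac{\mathcal{N}(t_i)}{\lambda_0^2},\qquad B_i=\frac{\mathcal{N}'(t_i)}{\lambda_0^2}\in\mathbf{k}[[e]] .
\]

\emph{Step 3: passage to $K'=K^{1/2}$.} To lower the double poles we replace $f^2$ by $f$ on the right side (the substitution $\eta\mapsto\eta+f$), and for this we need $\sqrt{A_i}$. Let $K'=K^{1/2}=\mathbf{k}((\varpi))$, $\varpi^2=e$. This extension changes neither the Galois group nor its ramification filtration. Indeed, let $L/K$ be finite Galois. Then $LK^{1/2}=L^{1/2}$, as both have degree $[L:K]$ over $K^{1/2}$, and restriction $\operatorname{Gal}(L^{1/2}/K^{1/2})\to\operatorname{Gal}(L/K)$ is an isomorphism. Squaring is an isomorphism $L^{1/2}\to L$ that carries $K^{1/2}$ to $K$, commutes with the Galois action and respects the normalized valuations.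 So slopes may be computed over $K'$, with $\operatorname{ord}\varpi=1$.

Over $K'$ replace $\epsilon^2/e^2$ by $\epsilon/e$ and $A_i/(t+t_i)^2$ by $\sqrt{A_i}/(t+t_i)$. Put $c_i=B_i+\sqrt{A_i}$ and $u=(t+t_1)/(t+t_2)$. Then $\frac1{t+t_2}=\frac{1+u}{\lambda_0}$ and $\frac1{t+t_1}=\frac{1+u^{-1}}{\lambda_0}$, and the curve becomes
\[
\eta^2+\eta=a+\frac{c_2}{\lambda_0}u+\frac{c_1}{\lambda_0}u^{-1},\qquad a=\frac\epsilon e+\frac{c_1+c_2}{\lambda_0}.
\]
Taking the square root of $e^2\mathcal{N}(t_i)$ term by term,
\[
\sqrt{A_i}\equiv\frac{\epsilon t_i^2}{\lambda_0e}+\frac{\sqrt{\lambda_1}\,t_i}{\lambda_0\varpi}\pmod{\mathbf{k}[[\varpi]]}.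
\]
Hence $\operatorname{ord}c_i=-2$. With $t_1+t_2=\lambda_0$ we get $c_1+c_2\equiv\epsilon\lambda_0/e+\sqrt{\lambda_1}/\varpi$, so the terms $\epsilon/e$ in $a$ cancel and $a\equiv\sqrt{\lambda_1}/(\lambda_0\varpi)$ modulo $\mathbf{k}[[\varpi]]$. By (R2), $\chi_a$ has slope $1$.

\emph{Step 4: the elliptic curve.} Rescale $u$ by $c_2/\lambda_0$. The curve is $\eta^2+\eta=a+u+\kappa/u$, where $\kappa=c_1c_2/\lambda_0^2$ has $\operatorname{ord}\kappa=-4$. It is a double cover of the $u$-line, totally ramified at $0$ and $\infty$, so its $H^1$ is $H^1_c(\mathbb{G}_m,\mathcal{L}(a+u+\kappa/u))=\chi_a\otimes V$, where $V$ is the $H^1$ of the curve $\eta^2+\eta=u+\kappa/u$. Multiply this equation by $\varpi^6u^2$ and put $\mathsf{x}=\varpi^2u$, $\mathsf{y}=\varpi^3u\eta$, $\kappa_1=\varpi^4\kappa$: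
\[
\mathsf{y}^2+\varpi\,\mathsf{x}\mathsf{y}=\mathsf{x}^3+\kappa_1\mathsf{x},\qquad\kappa_1\in\mathbf{k}[[\varpi]]^\times .
\]
In characteristic $2$ the discriminant of $\mathsf{y}^2+a_1\mathsf{x}\mathsf{y}=\mathsf{x}^3+a_4\mathsf{x}$ is $a_1^4a_4^2$, so $\operatorname{ord}\Delta=4<12$ and the equation is minimal. Its reduction is $\mathsf{y}^2=\mathsf{x}(\mathsf{x}+\mathsf{x}_0)^2$ with $\mathsf{x}_0^2=\kappa_1(0)$, that is $\bigl(\mathsf{y}+\sqrt{\mathsf{x}_0}\,(\mathsf{x}+\mathsf{x}_0)\bigr)^2=(\mathsf{x}+\mathsf{x}_0)^3$, a cuspidal cubic. So the reduction is additive and $V^I=0$. The conductor exponent is $f=2-\dim V^I+\operatorname{sw}(V)$, and Ogg's formula (Ogg; in residue characteristic $2$, \cite{Saito}) states that $f=\operatorname{ord}\Delta_{\min}-m+1$, where $m\ge1$ is the number of components of the special fiber of the minimal regular model. Thus $f\le4$ and $\operatorname{sw}(V)\le2$.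

The two slopes of $V$ are equal: otherwise $V$ would be the sum of two characters of $I$ with different slopes, inverse to each other because $I$ acts trivially on $\det V$, against (R1). So both slopes are $\le1$, and by (R1) so are those of $\chi_a\otimes V$.
\end{proof}

\subsection{The count}\label{sub:count}

\begin{lemma}\label{lem:count}
We have $H^i_c(Z)=0$ for $i\ge6$; $H^5_c(Z)$ is one-dimensional of weight $4$; $H^4_c(Z)$ has weights $\le4$ and $\dim\operatorname{gr}_4H^4_c(Z)\le4$; and $H^i_c(Z)$ has weights $\le2$ for $i\le3$.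
\end{lemma}

\begin{proof}
Consider the Leray spectral sequence $H^a_c(\mathbb{G}_m,R^{a'}\pi_*\Lambda\otimes\mathcal{L})\Rightarrow H^{a+a'}_c(\overline Y,\mathcal{L})$. By Section~\ref{sub:sing}, the nonzero terms are among
\[
\begin{array}{ll}
(a,a')=(1,0): & H^1_c(\mathbb{G}_m,\mathcal{L}),\ \text{dimension }1,\ \text{weight }0;\\
(a,a')=(1,1): & H^1_c(\mathbb{G}_m,\mathcal{F}\otimes\mathcal{L}),\ \text{weights}\le2;\\
(a,a')=(0,2): & H^0_c(\mathbb{G}_m,\mathcal{K}\otimes\mathcal{L}),\ \text{weight }2;\\
(a,a')=(1,2): & H^1_c(\mathbb{G}_m,\mathcal{L})(-1),\ \text{dimension }1,\ \text{weight }2.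
\end{array}
\]
There are no terms with $a\ge2$, so all differentials vanish. Hence $H^i_c(\overline Y,\mathcal{L})=0$ for $i=0$ and $i\ge4$, the groups $H^1_c$ and $H^3_c$ are one-dimensional of weights $0$ and $2$, and $H^2_c$ is an extension of the $(0,2)$ term by the $(1,1)$ term.

At each point of $S$ the stalk of $\mathcal{F}\otimes\mathcal{L}$ drops by $1$ and the Swan conductor is $0$. At $p=0$ the Swan conductor is $0$ as well, since $\mathcal{L}$ is unramified there. By (C3) and Lemmas~\ref{lem:vanish} and~\ref{lem:infty},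
\[
\dim H^1_c(\mathbb{G}_m,\mathcal{F}\otimes\mathcal{L})=\#S+\operatorname{sw}_\infty(\mathcal{F}\otimes\mathcal{L})\le\#S+2 .
\]
With \eqref{eq:nu} this bounds $\dim H^2_c(\overline Y,\mathcal{L})$ by $\nu+2$, which can be $6$. The gain comes from the invariants at $p=0$, which have lower weight. Let $j\colon\mathbb{G}_m\to\mathbb{A}^1$. In the exact sequence
\[
0\to j_!(\mathcal{F}\otimes\mathcal{L})\to j_*(\mathcal{F}\otimes\mathcal{L})\to(\mathcal{F}^{I_0}\otimes\mathcal{L}_0)_{\{0\}}\to0
\]
the middle term has $H^0_c(\mathbb{A}^1,\cdot)=0$ by (C1). So $\mathcal{F}^{I_0}\otimes\mathcal{L}_0$ embeds into $H^1_c(\mathbb{G}_m,\mathcal{F}\otimes\mathcal{L})$, and it has weights $\le1$, because inertia invariants of a sheaf that is pure of weight $1$ have weights $\le1$ \cite[1.8.1]{WeilII}. By Lemma~\ref{lem:zero},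
\[
\dim\operatorname{gr}_2H^2_c(\overline Y,\mathcal{L})\le\nu+2-\dim\mathcal{F}^{I_0}\le4 .
\]
The lemma now follows from \eqref{eq:YYbar} and \eqref{eq:Z}.
\end{proof}

\subsection{Cancellation in degree five}\label{sub:cancel}

Both $H^5_c(Z)$ and $H^5_c(T^3,\mathcal{L})$ are lines of weight $4$. If the map between them in \eqref{eq:les} were zero, they would survive in $H^5_c$ and $H^6_c$ of $T^4$, and the constant in \eqref{eq:bound} would be $6$.

\begin{lemma}\label{lem:cancel}
The restriction map $H^5_c(Z)\to H^5_c(T^3,\mathcal{L})$ is an isomorphism.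
\end{lemma}

\begin{proof}
Let $\pi_Z\colon Z\to\mathbb{G}_m$ and $\pi_T\colon T^3\to\mathbb{G}_m$ be the projections to $p$, and let $\mathcal{A}=R^4\pi_{Z!}\mathcal{L}(zG)$ and $\mathcal{B}=R^4\pi_{T!}\Lambda=\Lambda(-2)$. Restriction to $z=0$ induces $\mathcal{A}\to\mathcal{B}$. We show first that it is surjective, by comparing a fiber with the model $f=a_1$ on $\mathbb{A}^2$, where the map can be computed.

For a surface $U$ over $\mathbf{k}$ with a function $f$, let
\[
\operatorname{res}_U\colon H^4_c(\mathbb{A}^1_z\times U,\mathcal{L}(zf))\to H^4_c(U,\Lambda)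
\]
be restriction to $z=0$. If $h\colon U\to U'$ is \'etale and $f=f'\circ h$, the adjunction $h_!h^*\to\mathrm{id}$ induces pushforward maps $h_\sharp$ on source and target, and $h_\sharp\circ\operatorname{res}_U=\operatorname{res}_{U'}\circ h_\sharp$, because the adjunction is compatible with base change to the closed subscheme $z=0$.

Fix $p\in\mathbf{k}^*$. The stalk of $\mathcal{A}\to\mathcal{B}$ at $p$ is $\operatorname{res}_{\mathbb{G}_m^2}$ for the function $G_p=G(p,\cdot,\cdot)$. The curve $Y_p$ is the cubic $C_p=0$ minus finitely many points, so it contains a point $y_0$ that is smooth on the cubic. There $dG_p=(pxv)^{-1}dC_p(x,v,1)\neq0$. Hence for $c=x$ or $c=v$ the map $h=(G_p,c)\colon U\to\mathbb{A}^2$ is \'etale on an open neighborhood $U\subset\mathbb{G}_m^2$ of $y_0$. On $\mathbb{A}^2$, with coordinates $a_1,a_2$, take $f'=a_1$.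
\begin{itemize}
\item The map $\operatorname{res}_{\mathbb{A}^2}$ is an isomorphism of lines, because $H^*_c(\mathbb{G}_m\times\mathbb{A}^2,\mathcal{L}(za_1))=0$: apply Lemma~\ref{lem:integrate} to the variable $a_1$.
\item The map $h_\sharp\colon H^4_c(\mathbb{A}^1\times U,\mathcal{L}(zG_p))\to H^4_c(\mathbb{A}^1\times\mathbb{A}^2,\mathcal{L}(za_1))$ is surjective. By Lemma~\ref{lem:integrate}, which is compatible with \'etale base change, it is the pushforward $H^2_c(U\cap Y_p,\Lambda)(-1)\to H^2_c(\{a_1=0\},\Lambda)(-1)$ for the \'etale map $U\cap Y_p\to\{a_1=0\}$ of nonempty smooth curves. This pushforward commutes with the trace maps to $\Lambda(-2)$; the trace is surjective on the source and bijective on the irreducible target.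
\end{itemize}
So $h_\sharp\circ\operatorname{res}_U\neq0$ and $\operatorname{res}_U\neq0$. For the inclusion $U\subset\mathbb{G}_m^2$ the pushforward $H^4_c(U,\Lambda)\to H^4_c(\mathbb{G}_m^2,\Lambda)$ is an isomorphism of lines, as both surfaces are irreducible. Hence $\operatorname{res}_{\mathbb{G}_m^2}\neq0$, and it is surjective since its target is a line.

By Lemma~\ref{lem:integrate}, $\mathcal{A}_p=H^2_c(Y_p,\Lambda)(-1)$, which is a line for $p\notin S$. So the kernel of $\mathcal{A}\to\mathcal{B}$ has finite support, and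
\begin{equation}\label{eq:E14}
H^1_c(\mathbb{G}_m,\mathcal{A}\otimes\mathcal{L})\to H^1_c(\mathbb{G}_m,\mathcal{B}\otimes\mathcal{L})=H^1_c(\mathbb{G}_m,\mathcal{L})(-2)
\end{equation}
is an isomorphism of lines. These are the terms $E_2^{1,4}$ of the Leray spectral sequences of $\pi_Z$ and $\pi_T$, and \eqref{eq:E14} is induced by the morphism of spectral sequences given by restriction. The terms $E_2^{a,a'}$ vanish unless $0\le a\le2$, so no differential enters or leaves $E^{1,4}$. Thus $E_2^{1,4}$ is a one-dimensional graded piece of the one-dimensional space $H^5_c$, hence all of it, in both cases, and the map of the lemma is \eqref{eq:E14}.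
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:weights}]
Write $H^i=H^i_c(T^4,\mathcal{L}(F))$ and use \eqref{eq:les} with Lemmas~\ref{lem:count} and~\ref{lem:cancel}. For $i\ge7$ both neighbors of $H^i$ vanish. For $i=6$, $H^6$ is the cokernel of the map of Lemma~\ref{lem:cancel}, so it is zero. For $i=5$, that map is injective, so $H^5$ is a quotient of $H^4_c(T^3,\mathcal{L})$ and has weight $2$. For $i=4$, the group $H^3_c(T^3,\mathcal{L})$ has weight $0$, so $H^4$ has weights $\le4$ and $\operatorname{gr}_4H^4\subset\operatorname{gr}_4H^4_c(Z)$ has dimension $\le4$. For $i\le3$, $H^i\subset H^i_c(Z)$ has weights $\le2$.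
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

For odd $N$ and $\lambda\in\mathbb{F}_{2^N}$ put $\widetilde W_N(\lambda)=2^{-(N+1)/2}W_N(\lambda)$, an integer by Proposition~\ref{prop:div}. Lemma~\ref{lem:cong} gives, for $\lambda\in\mathbb{F}_{2^n}$ and every odd prime $\ell$,
\begin{equation}\label{eq:cong}
\widetilde W_n(\lambda)\equiv\left(\tfrac2\ell\right)\widetilde W_{n\ell}(\lambda)\pmod\ell .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $W_n(0)=0$. Let $\lambda\in\mathbb{F}_q^*$. By Dirichlet's theorem there is a prime $\ell\equiv1\pmod4$ with $\ell>2^n+4$, so large that \eqref{eq:bound} holds and its right side is less than $3\sqrt2\,q^{\ell/2}=3\cdot2^{(n\ell+1)/2}$. Then $|\widetilde W_{n\ell}(\lambda)|\le2$. The trivial bound $|W_n(\lambda)|\le2^n$ gives $|\widetilde W_n(\lambda)|\le2^{(n-1)/2}$, so the two sides of \eqref{eq:cong} differ by less than $\ell$ and are equal. Hence $\widetilde W_n(\lambda)\in\{0,\pm1,\pm2\}$, which is the first claim. The second follows from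 \eqref{eq:hadamard}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) The Jacobi symbol is multiplicative, so by induction on the number of prime factors we may take $r=\ell$ prime; then $\ell\ge5$. By Theorem~\ref{thm:main}, both sides of \eqref{eq:cong}, with $m$ in place of $n$, lie in $\{0,\pm1,\pm2\}$. They differ by at most $4<\ell$, so they are equal. Hence
\[
W_{m\ell}(\lambda)=2^{(m\ell+1)/2}\left(\tfrac2\ell\right)\widetilde W_m(\lambda)=\left(\tfrac2\ell\right)2^{(m\ell-m)/2}\,W_m(\lambda).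
\]

(b) We have $W_1(1)=\sum_{x\in\mathbb{F}_2}(-1)^{x+x}=2$, and $W_3(1)=8$ by \eqref{eq:n3}. Apply (a) with base field $\mathbb{F}_2$ and $r=n$ in the first case, and with base field $\mathbb{F}_8$ and $r=m$ in the second. Both signs occur infinitely often in each case, since the classes $\pm1$ and $\pm3$ modulo $8$ each contain infinitely many integers prime to $3$.

(c) Let $N_4$ be the number of $(y_1,\dots,y_4)\in\mathbb{F}_q^4$ with $\sum y_i=\sum y_i^d=0$. Call a solution trivial if its coordinates agree in pairs. The three pairings give three sets of $q^2$ solutions that meet in the $q$ constant quadruples, so there are $3q^2-2q$ trivial solutions. If $\sum y_i=0$ and two coordinates agree, so do the other two; so a nontrivial solution has the form $(x,x+a,y,y+a)$ with four distinct entries and $(x+a)^d+x^d=(y+a)^d+y^d$. Such a quadruple exists if and only if $x^d$ is not APN. Thus $N_4\ge3q^2-2q$, with equality if and only if $x^d$ is APN.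

Put $\Sigma(\lambda,\mu)=\sum_x\chi(\lambda x+\mu x^d)$. Orthogonality gives $\sum_{\lambda,\mu}\Sigma(\lambda,\mu)^4=q^2N_4$. The terms with $\mu=0$ contribute $q^4$. For $\mu\neq0$ the substitution $x\mapsto\mu^{-1/d}x$ gives $\Sigma(\lambda,\mu)=H_d(\lambda\mu^{-1/d})$, so each such $\mu$ contributes $\sum_\lambda H_d(\lambda)^4$. Therefore
\[
\sum_\lambda H_d(\lambda)^4=\frac{q^2N_4-q^4}{q-1}\ge2q^3,
\]
with equality if and only if $x^d$ is APN. On the other hand, $H_d(\lambda)^2=2q\,c^2$ with $c=\widetilde W_n(\lambda)\in\{0,\pm1,\pm2\}$, so by \eqref{eq:parseval}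
\[
\sum_\lambda H_d^4-2q^3=\sum_\lambda H_d^2(H_d^2-2q)=4q^2\sum_\lambda c^2(c^2-1)=48q^2\,\#\{\lambda:|c|=2\}.
\]
Both claims of (c) follow.
\end{proof}

\begin{remark}
The condition $3\nmid r$ in Theorem~\ref{thm:compl}(a) cannot be dropped. For $m=1$, $r=3$, $\lambda=1$ the formula would give $W_3(1)=-4$, while $W_3(1)=8$. The congruence \eqref{eq:cong} holds, as $1\equiv-2\pmod3$, but the modulus $3$ does not separate the five values.
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{On Periodic Correlation of Binary Sequences},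
\texttt{https://\allowbreak libuwspaceprd02.\allowbreak uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 2634/\allowbreak nyyu\_thesis.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\bibitem{Fujiwara}
Fujiwara, Invent. Math. 127 (1997).

\bibitem{Saito}
T. Saito, Duke Math. J. 57 (1988).

\bibitem{SGA7}
SGA 7, XV.

\bibitem{Varshavsky}
Varshavsky, GAFA 17 (2007).

\bibitem{WeilII}
Weil II.

\end{thebibliography}
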